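\title{Every semigroup embeds in a semigroup dominated by a left regular band}

\begin{abstract}
We show that every semigroup embeds in a semigroup $S$ that has a left regular band $U$ as a subsemigroup with $\operatorname{Dom}(U,S)=S$. It follows that the variety of semigroups defined by $ax\approx axa$ is neither epimorphically closed nor saturated, which answers a question of Higgins, and that the same is true of every proper variety containing the three-element monoid $L$ obtained from the two-element left zero semigroup by adjoining an identity. Within $[ax\approx axa]$ the monoid $L$ is the only obstruction: a subvariety is saturated if and only if it is epimorphically closed, if and only if it omits $L$, if and only if it satisfies $ztxy\approx ztyx$.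
\end{abstract}

\section{Introduction}

A homomorphism of semigroups $\varphi\colon S\to T$ is an \emph{epimorphism} if $\alpha\varphi=\beta\varphi$ implies $\alpha=\beta$ for all homomorphisms $\alpha,\beta$ from $T$ to a common semigroup. (Maps are written on the left and composed from right to left.) Surjective homomorphisms are epimorphisms, but there are others, and the dominion measures the gap. For a subsemigroup $U$ of $S$, the \emph{dominion} $\operatorname{Dom}(U,S)$ is the set of all $d\in S$ such that $\alpha(d)=\beta(d)$ for every semigroup $T$ and all homomorphisms $\alpha,\beta\colon S\to T$ that agree on $U$. It is a subsemigroup of $S$ containing $U$. We say that $U$ \emph{dominates} $S$ if $\operatorname{Dom}(U,S)=S$. Thus $\varphi\colon S\to T$ is an epimorphism exactly when $\varphi(S)$ dominates $T$.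

\begin{example}\label{ex:cyclic}
Let $S=\langle g\rangle$ be an infinite cyclic group and $U=\{g^i:i\ge 0\}$. If $\alpha,\beta$ agree on $U$, then
\[
\alpha(g^{-1})=\beta(g^0)\alpha(g^{-1})=\beta(g^{-1})\beta(g)\alpha(g^{-1})=\beta(g^{-1})\alpha(g^0)=\beta(g^{-1})\beta(g^0)=\beta(g^{-1}).
\]
Hence $g^{-1}\in\operatorname{Dom}(U,S)$, and $U$ dominates $S$.
\end{example}

A semigroup $U$ is \emph{saturated} if $\operatorname{Dom}(U,S)\ne S$ for every semigroup $S$ containing $U$ as a proper subsemigroup. A \emph{variety} is the class of all semigroups satisfying some set of identities $\mathbf u\approx\mathbf v$, where $\mathbf u,\mathbf v$ are nonempty words; by Birkhoff's theorem these are the classes closed under subsemigroups, homomorphic images and direct products. We write $[\mathbf u\approx\mathbf v]$ for the variety defined by one identity. A variety $\mathcal W$ is \emph{saturated} if all its members are, and \emph{epimorphically closed} if $T\in\mathcal W$ whenever $S\in\mathcal W$ and $S\to T$ is an epimorphism in the category of all semigroups. Since $\mathcal W$ is closed under homomorphic images, it is epimorphically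 closed if and only if
\[
U\le S,\quad U\in\mathcal W,\quad \operatorname{Dom}(U,S)=S\quad\Longrightarrow\quad S\in\mathcal W .
\]
A saturated variety is epimorphically closed, because then the three conditions on the left force $S=U$. We take the following question of Higgins from \cite{source}.

\medskip
\noindent\textbf{Question.} \emph{Is the variety $\mathcal V=[ax\approx axa]$ saturated, or even epimorphically closed?}
\medskip

There are reasons to expect a positive answer. Example~\ref{ex:cyclic} works by canceling $g$ against an inverse, and $\mathcal V$ leaves no room for this: putting $x=a$ gives $a^2\approx a^3$, so $\mathcal V$ contains no nontrivial group. A product in a member of $\mathcal V$ remembers only its first two factors and the order in which the remaining factors first appear (Lemma~\ref{lem:normal}). The simplest members of $\mathcal V$, namely semilattices, left zero semigroups and null semigroups, satisfy $ztxy\approx ztyx$ and are all saturated by Theorem~\ref{thm:C} below.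

The answer is nevertheless negative, and the counterexamples lie among the idempotent members of $\mathcal V$. A \emph{left regular band} is a semigroup satisfying $x^2\approx x$ and $xyx\approx xy$; every left regular band lies in $\mathcal V$. Let $L=\{1,p,q\}$, where $1$ is an identity, $pq=p=p^2$ and $qp=q=q^2$. This is a left regular band; a product in $L$ equals its first factor different from $1$, if there is one.

\begin{theorem}\label{thm:A}
Let $S_0$ be any semigroup, and let $U_0$ be a subsemigroup of $S_0$ that is a left regular band, or $U_0=\emptyset$. Then there are a semigroup $S\supseteq S_0$ with $|S|\le\max(|S_0|,\aleph_0)$ and a subsemigroup $U$ of $S$ such that $U$ is a left regular band, $U\cap S_0=U_0$ and $\operatorname{Dom}(U,S)=S$. Consequently $\mathcal V$ is neither epimorphically closed nor saturated.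
\end{theorem}

A homomorphism $S\to T$ is also a homomorphism $S^{\mathrm{op}}\to T^{\mathrm{op}}$ of the opposite semigroups, so passing to opposites leaves dominions unchanged. Therefore $[xa\approx axa]$ is likewise neither epimorphically closed nor saturated.

\begin{theorem}\label{thm:B}
If a variety $\mathcal W$ contains $L$ or its dual $L^{\mathrm{op}}$, and $\mathcal W$ is not the variety of all semigroups, then $\mathcal W$ is neither epimorphically closed nor saturated.
\end{theorem}

\begin{theorem}\label{thm:C}
For a subvariety $\mathcal W$ of $\mathcal V=[ax\approx axa]$ the following are equivalent: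
\begin{enumerate}
\item[(i)] $\mathcal W$ is saturated;
\item[(ii)] $\mathcal W$ is epimorphically closed;
\item[(iii)] $L\notin\mathcal W$;
\item[(iv)] $\mathcal W$ satisfies $ztxy\approx ztyx$.
\end{enumerate}
\end{theorem}

Section~\ref{sec:tools} sets up a notation for computing with dominions and a supply of left regular bands of maps. Section~\ref{sec:switch} shows the device behind Theorem~\ref{thm:A} on an example with ten points, and Section~\ref{sec:A} gives the general construction. Theorems~\ref{thm:B} and~\ref{thm:C} are proved in Sections~\ref{sec:B} and~\ref{sec:C}.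

\section{Zigzags and bands of maps}\label{sec:tools}

\subsection*{Moving elements across a bar}
Let $U\le S$ and let $\alpha,\beta\colon S\to T$ agree on $U$. For $x,y\in S$ write
\[
[\,x\mid y\,]=\beta(x)\alpha(y),\qquad [\ \mid y\,]=\alpha(y),\qquad [\,x\mid\ ]=\beta(x).
\]
Since $\beta(u)=\alpha(u)$ for $u\in U$, elements of $U$ may cross the bar:
\begin{equation}\label{eq:bar}
[\,xu\mid y\,]=[\,x\mid uy\,],\qquad [\ \mid uy\,]=[\,u\mid y\,],\qquad [\,x\mid u\,]=[\,xu\mid\ ]\qquad(u\in U).
\end{equation}
To prove $d\in\operatorname{Dom}(U,S)$ it suffices to turn $[\ \mid d\,]$ into $[\,d\mid\ ]$ by these moves. The data of such a computation form a \emph{zigzag of length $k\ge1$ over $U$ with value $d$}: elements $u_0,\dots,u_{2k}\in U$ and $x_1,\dots,x_k,y_1,\dots,y_k\in S$ with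
\begin{equation}\label{eq:zigzag}
\begin{gathered}
d=u_0y_1,\qquad u_0=x_1u_1,\qquad u_{2k-1}y_k=u_{2k},\qquad x_ku_{2k}=d,\\
u_{2i-1}y_i=u_{2i}y_{i+1},\qquad x_iu_{2i}=x_{i+1}u_{2i+1}\qquad(1\le i<k).
\end{gathered}
\end{equation}
Indeed, \eqref{eq:bar} and \eqref{eq:zigzag} give
\begin{multline*}
[\ \mid d\,]=[\,u_0\mid y_1\,]=[\,x_1u_1\mid y_1\,]=[\,x_1\mid u_1y_1\,]=[\,x_1\mid u_2y_2\,]=[\,x_1u_2\mid y_2\,]\\
=[\,x_2u_3\mid y_2\,]=\dots=[\,x_k\mid u_{2k-1}y_k\,]=[\,x_k\mid u_{2k}\,]=[\,d\mid\ ].
\end{multline*}
For $\alpha=\beta=\mathrm{id}_S$ this chain shows that $d=x_iu_{2i-1}y_i$ for $1\le i\le k$ and $d=x_iu_{2i}y_{i+1}$ for $1\le i<k$. Example~\ref{ex:cyclic} is the zigzag of length one with $x_1=y_1=g^{-1}$ and $(u_0,u_1,u_2)=(g^0,g,g^0)$. Isbell's Zigzag Theorem says that zigzags account for the whole dominion; we need it only in Section~\ref{sec:C}.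

\begin{theorem}[Isbell \cite{isbell}; see also {\cite[Ch.~VII]{howie}}]\label{thm:isbell}
If $d\in\operatorname{Dom}(U,S)\setminus U$, then $d$ is the value of a zigzag over $U$.
\end{theorem}

If all elements of $U$ are idempotent, zigzags of length one give nothing new, since then $d=x_1u_1y_1=(x_1u_1)(u_1y_1)=u_0u_2\in U$.

\subsection*{Left regular bands of maps}
For a semigroup $S$, the symbol $S^1$ always denotes $S$ with a \emph{new} identity $1$ adjoined, even if $S$ is a monoid. Left regular bands form a variety, and the union of a chain of left regular bands is one. Adjoining an identity or a zero to a left regular band gives a left regular band: if $x=1$ both sides of $xyx\approx xy$ equal $y$, if $y=1$ they are $x^2$ and $x$, and if $x$ or $y$ is zero both are zero. For a band of maps, $fg=fgf$ has a concrete meaning: if $f(\omega)=f(\omega')$ then $fg(\omega)=fg(\omega')$. So $g$ cannot rescue information that $f$ erases by first moving it to a place that $f$ preserves. This is the constraint that every construction below has to respect.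

\begin{lemma}\label{lem:bands}
\begin{enumerate}
\item[(a)] Let $A$ be a set and $C=A\cup\{+,-\}$, a disjoint union. For $D\subseteq A$ and $\varepsilon\in\{+,-\}$ let $\tau_{D,\varepsilon}\colon C\to C$ be the identity on $D$ and constant with value $\varepsilon$ on $C\setminus D$. Then $\tau_{D,\varepsilon}\,\tau_{D',\varepsilon'}=\tau_{D\cap D',\varepsilon}$, and these maps form a left regular band.
\item[(b)] Let $B_i$ be a left regular band of self-maps of a set $C_i$ $(i=1,2,3)$, let $\Omega\subseteq C_1\times C_2\times C_3$, and let $G$ be a nonempty set of maps $\Omega\to\Omega$, each the restriction of a coordinatewise map $f_1\times f_2\times f_3$ with $f_i\in B_i$. Then the semigroup generated by $G$ is a left regular band, and each of its elements is again such a restriction.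
\end{enumerate}
\end{lemma}

\begin{proof}
(a) A point $c\in D\cap D'$ is fixed by both maps. A point $c\in D'\setminus D$ is fixed by $\tau_{D',\varepsilon'}$ and then sent to $\varepsilon$. A point $c\notin D'$ is sent to $\varepsilon'\notin D$ and then to $\varepsilon$. This proves the formula. Hence a product of such maps is determined by the intersection of the sets and the sign of the leftmost factor, which gives $x^2\approx x$ and $xyx\approx xy$.

(b) The elements of $B_1\times B_2\times B_3$ that map $\Omega$ into $\Omega$ form a subsemigroup, and restriction to $\Omega$ is a homomorphism from it to the semigroup of self-maps of $\Omega$. The image is a left regular band containing $G$.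
\end{proof}

\section{A switch}\label{sec:switch}

We look for a left regular band $U$ whose dominion in some $S$ contains a non-idempotent. Think of a machine with a main register $m$ and an archive $a$, both taking values in $X=\{\bullet,*\}$, where $*$ means ``blank''. On pairs $(m,a)$ define
\[
e(m,a)=(m,*),\qquad n(m,a)=(*,a),\qquad h(m,a)=(a,*),\qquad r(m,a)=(a,a).
\]
The erasers $e$ and $n$ are commuting idempotents and will belong to $U$. The map $h$, which retrieves the archive, is not idempotent. From $er=h$, $hn=h$ and $nr=n$ we get
\begin{equation}\label{eq:ends}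
[\ \mid h\,]=[\,e\mid r\,],\qquad [\,h\mid r\,]=[\,hn\mid r\,]=[\,h\mid nr\,]=[\,h\mid n\,]=[\,h\mid\ ].
\end{equation}
The missing link is $[\,e\mid r\,]=[\,h\mid r\,]$. It is plausible because $e$ and $h$ agree on the diagonal $m=a$, which is the image of $r$; but the left side of the bar has to be told, by an element of $U$, that the state lies on the diagonal.

The natural attempt is a map $u\in U$ with $ur=r$ and $eu=hu$, that is, a map that fixes the diagonal and takes its values there. No left regular band contains $e$, $n$ and such a $u$. Evaluating $nun=nu$ at $(\bullet,\bullet)$ gives $u(*,\bullet)=(\bullet,\bullet)$. Evaluating $ueu=ue$ at $(*,\bullet)$ then gives $u(\bullet,*)=u(*,*)=(*,*)$. Now $eue(\bullet,\bullet)=(*,*)$ while $eu(\bullet,\bullet)=(\bullet,*)$.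

The way out is to leave the registers untouched and to record the fact ``$m=a$'' in a third coordinate, a \emph{tag}. Let
\[
\Omega=\{(c,m,a)\in\{1,+,-\}\times X\times X:\ a=m\text{ if }c=1\},
\]
a set of $2+4+4=10$ points. The tag $1$ certifies $m=a$, and the tags $+,-$ certify nothing. Redefine
\[
e(c,m,a)=(+,m,*),\quad n(c,m,a)=(+,*,a),\quad h(c,m,a)=(+,a,*),\quad r(c,m,a)=(1,a,a);
\]
the relations $er=h$, $hn=h$, $nr=n$ still hold, and so does \eqref{eq:ends}. For $\varepsilon\in\{+,-\}$ let $b_\varepsilon$ fix the points with tag $1$ and replace every other tag by $\varepsilon$, and let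
\[
w(c,m,a)=\begin{cases}(+,m,*)&\text{if }c=-,\\ (+,a,*)&\text{if }c\neq -.\end{cases}
\]
After $b_+$ the tag is never $-$, so $wb_+=h$. After $b_-$ the tag is $-$, and $w$ reads $m$, or it is $1$, and $w$ reads $a=m$; so $wb_-=e$. Finally $b_\varepsilon r=r$. If $b_+,b_-\in U$, the missing link follows:
\[
[\,e\mid r\,]=[\,wb_-\mid r\,]=[\,w\mid r\,]=[\,wb_+\mid r\,]=[\,h\mid r\,].
\]
We call the triple $w,b_+,b_-$ a \emph{switch}.

Let $U=\langle e,n,b_+,b_-\rangle$ and $S=\langle U,h,r,w\rangle$. The generators of $U$ act on the tag as $\tau_{\emptyset,+}$ or $\tau_{\{1\},\varepsilon}$, and on each register as the identity or the constant $*$, so $U$ is a left regular band by Lemma~\ref{lem:bands}. We have shown $h\in\operatorname{Dom}(U,S)$, by the zigzag of length two with $(u_0,\dots,u_4)=(e,b_-,b_+,n,n)$, $x_1=w$, $x_2=h$, $y_1=y_2=r$; by Section~\ref{sec:tools} no shorter zigzag leaves a band. Moreover $eh=h$, whereas $ehe$ is the constant map with value $(+,*,*)$, so $\operatorname{Dom}(U,S)\notin\mathcal V$.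

This does not yet answer the question, which asks for $\operatorname{Dom}(U,S)=S$: the helpers $w$ and $r$ have not been dominated. Enlarging $S$ alone cannot help. A product of generators of $U$ depends only on its leftmost factor and on the set of its factors, so $U$ satisfies $ztxy\approx ztyx$ and is saturated by Theorem~\ref{thm:C}. We must enlarge $U$ and $S$ together, dominate the old helpers by means of new ones, and repeat forever. This requires a step that dominates \emph{arbitrary} elements of an arbitrary semigroup while extending a given left regular band.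

\section{Dominating an arbitrary semigroup}\label{sec:A}

\begin{proposition}\label{prop:step}
Let $S_0,U_0$ be as in Theorem~\ref{thm:A}. There are a semigroup $S_1$ with $|S_1|\le\max(|S_0|,\aleph_0)$, a left regular band $U_1\le S_1$ and an injective homomorphism $S_0\to S_1$, $s\mapsto\hat s$, such that for all $s\in S_0$ we have $\hat s\in\operatorname{Dom}(U_1,S_1)$, and $\hat s\in U_1$ if and only if $s\in U_0$.
\end{proposition}

The plan is as follows. Let $\hat s$ multiply the main register by $s$. On the right of the bar we replace $\hat s$ by a map $z_s$ that writes $sm$ into both registers, and a first switch makes the left side read the archive instead of the main register. Once only the archive is read, $z_s$ can be exchanged for a map $y_s$ that writes $sm$ into the archive and leaves $m$ alone. A second switch replaces ``read the archive'' by ``multiply the main register by $s$'', and now the multiplication by $s$ stands to the left of the bar. The two switches exploit the relations $a=m$ and $a=sm$, so we need a tag $t$ certifying $a=tm$ for every $t\in S_0^1$.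

\begin{proof}
Let $X=S_0^1\cup\{*\}$ with $*$ a new symbol, and let $S_0^1$ act on $X$ by left multiplication on $S_0^1$ and by $t*=*$. Let $C=S_0^1\cup\{+,-\}$, a disjoint union, and
\[
\Omega=\{(c,m,a)\in C\times X\times X:\ a=cm\text{ if }c\in S_0^1\}.
\]
For $t\in S_0^1$, $s\in S_0$ and $\varepsilon\in\{+,-\}$ define maps on $\Omega$ as follows, and put $e=\hat 1$.
\[
\begin{array}{l|l}
\text{map}&\text{value at }(c,m,a)\\ \hline
\hat t&(+,tm,*)\\
n&(+,*,a)\\
h&(+,a,*)\\
y_s&(s,m,sm)\\
z_s&(1,sm,sm)\\
b_{t,\varepsilon}&(c,m,a)\text{ if }c=t;\quad(\varepsilon,m,a)\text{ if }c\ne t\\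
w_t&(+,tm,*)\text{ if }c=-;\quad(+,a,*)\text{ if }c\neq -
\end{array}
\]
All values lie in $\Omega$: a triple with tag $+$ or $-$ is subject to no condition, a triple fixed by $b_{t,\varepsilon}$ was in $\Omega$ to begin with, and the values of $y_s$ and $z_s$ satisfy $sm=s\cdot m$ and $sm=1\cdot sm$. Let $S_1$ be the semigroup of self-maps of $\Omega$ generated by all these maps, and let $U_1$ be generated by $e$, $n$, all $b_{t,\varepsilon}$ and all $\hat u$ with $u\in U_0$. There are at most $\max(|S_0|,\aleph_0)$ generators, hence at most that many finite products of them.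

\emph{Embedding.} For $t,t'\in S_0^1$ we have $\hat t\,\hat t'(c,m,a)=(+,tt'm,*)=\widehat{tt'}(c,m,a)$ and $\hat t(+,1,*)=(+,t,*)$. So $t\mapsto\hat t$ is an injective homomorphism on $S_0^1$; in particular $\hat se=\hat s$.

\emph{$U_1$ is a left regular band.} We apply Lemma~\ref{lem:bands}(b). Let $\lambda_t\colon X\to X$ be the map $m\mapsto tm$, so $\lambda_1=\mathrm{id}$, and let $\zeta\colon X\to X$ be constant with value $*$. The generators of $U_1$ are the restrictions of
\[
\hat u=\tau_{\emptyset,+}\times\lambda_u\times\zeta,\quad e=\tau_{\emptyset,+}\times\mathrm{id}\times\zeta,\quad n=\tau_{\emptyset,+}\times\zeta\times\mathrm{id},\quad b_{t,\varepsilon}=\tau_{\{t\},\varepsilon}\times\mathrm{id}\times\mathrm{id}.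
\]
Take for $B_1$ the band of Lemma~\ref{lem:bands}(a) with $A=S_0^1$, and for $B_3$ the semilattice $\{\mathrm{id},\zeta\}$. Take $B_2=\{\lambda_u:u\in U_0\}\cup\{\mathrm{id},\zeta\}$. Since $\lambda_u\lambda_v=\lambda_{uv}$ and $\lambda_u\zeta=\zeta=\zeta\lambda_u$, this is a homomorphic image of $U_0$ with an identity and a zero adjoined, hence a left regular band.

\emph{Intersection.} If $s\in U_0$ then $\hat s\in U_1$ by definition. Conversely let $s\in S_0$ and $\hat s\in U_1$. By Lemma~\ref{lem:bands}(b), $\hat s$ acts on the second coordinate as an element of $B_2$, so the second coordinate of $\hat s(+,1,*)$ lies in $U_0\cup\{1,*\}$. That coordinate is $s\notin\{1,*\}$, so $s\in U_0$.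

\emph{Switches.} For $t\in S_0^1$ we claim
\begin{equation}\label{eq:w}
w_tb_{t,+}=h,\qquad w_tb_{t,-}=\hat t.
\end{equation}
After $b_{t,+}$ the tag is $t$ or $+$, so $w_t$ returns $(+,a,*)$. For the second equation, if $c\ne t$ then $b_{t,-}$ changes the tag to $-$ and $w_t$ returns $(+,tm,*)$; if $c=t$ then $w_t$ returns $(+,a,*)$, and $a=tm$ because $(t,m,a)\in\Omega$. Now let $\alpha,\beta\colon S_1\to T$ agree on $U_1$, and let $f\in S_1$ be a map all of whose values have tag $t$. Then $b_{t,+}f=f=b_{t,-}f$, and \eqref{eq:bar} and \eqref{eq:w} give
\begin{equation}\label{eq:switch}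
[\,h\mid f\,]=[\,w_t\mid b_{t,+}f\,]=[\,w_t\mid b_{t,-}f\,]=[\,\hat t\mid f\,].
\end{equation}

\emph{Dominion.} Fix $s\in S_0$ and write $y=y_s$, $z=z_s$. Evaluating at $(c,m,a)$,
\[
\begin{aligned}
ez&=\hat s, &&\text{since } e(1,sm,sm)=(+,sm,*);\\
ey&=e, &&\text{since } e(s,m,sm)=(+,m,*);\\
nz&=ny, &&\text{since both values are }(+,*,sm);\\
hn&=h, &&\text{since } h(+,*,a)=(+,a,*).
\end{aligned}
\]
All values of $z$ have tag $1$ and all values of $y$ have tag $s$. Therefore
\[
\begin{aligned}
\alpha(\hat s)&=[\ \mid ez\,]=[\,e\mid z\,]=[\,h\mid z\,] &&\text{by \eqref{eq:switch} with }t=1,\\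
&=[\,hn\mid z\,]=[\,h\mid nz\,]=[\,h\mid ny\,]=[\,hn\mid y\,]=[\,h\mid y\,]\\
&=[\,\hat s\mid y\,] &&\text{by \eqref{eq:switch} with }t=s,\\
&=[\,\hat se\mid y\,]=[\,\hat s\mid ey\,]=[\,\hat s\mid e\,]=[\,\hat se\mid\ ]=\beta(\hat s).
\end{aligned}
\]
So $\hat s\in\operatorname{Dom}(U_1,S_1)$; the computation is a zigzag of length four with $(u_0,\dots,u_8)=(e,b_{1,-},b_{1,+},n,n,b_{s,+},b_{s,-},e,e)$.
\end{proof}

\begin{remark}
The hypothesis on $U_0$ enters only through $B_2$, and the condition defining $\Omega$ only through the second equation in \eqref{eq:w}, which would fail at a triple $(t,m,a)$ with $a\ne tm$. The maps $\hat t$ must erase the archive: if they kept it, $ez_s$ would have archive entry $sm$ and $\hat s$ would have $a$. The identity $1$ must be new: if $S_0$ were a monoid and $1$ its own identity, then $e=\hat 1\in U_1$ would force $1\in U_0$.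
\end{remark}

\begin{proof}[Proof of Theorem~\ref{thm:A}]
Apply Proposition~\ref{prop:step} to $(S_0,U_0)$, then to $(S_1,U_1)$, and so on, identifying each $S_i$ with its image in $S_{i+1}$. This gives chains $S_0\le S_1\le\cdots$ and $U_0\subseteq U_1\subseteq\cdots$ in which $U_i$ is a left regular band for $i\ge1$,
\[
U_{i+1}\cap S_i=U_i,\qquad S_i\subseteq\operatorname{Dom}(U_{i+1},S_{i+1}),\qquad |S_i|\le\max(|S_0|,\aleph_0).
\]
Put $S=\bigcup_iS_i$ and $U=\bigcup_iU_i$. Then $|S|\le\max(|S_0|,\aleph_0)$, and $U$ is a left regular band. From $U_{i+1}\cap S_0=U_{i+1}\cap S_i\cap S_0=U_i\cap S_0$ we get $U_i\cap S_0=U_0$ for all $i$, so $U\cap S_0=U_0$. If $\alpha,\beta\colon S\to T$ agree on $U$ and $d\in S_i$, then their restrictions to $S_{i+1}$ agree on $U_{i+1}$, so $\alpha(d)=\beta(d)$. Thus $\operatorname{Dom}(U,S)=S$.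

Now let $S_0$ be the group of order two and $U_0=\emptyset$. Since $S_0$ fails $a^2\approx a^3$, neither $S_0$ nor $S$ lies in $\mathcal V$, while $U\in\mathcal V$ dominates $S$. So $\mathcal V$ is not epimorphically closed. As $S\ne U$, the member $U$ of $\mathcal V$ is not saturated.
\end{proof}

\begin{remark}
The monoid $L$ appears at the second step at the latest. The elements $b_{1,+},b_{1,-}\in U_1$ differ at $(+,*,*)$ and satisfy $b_{1,\varepsilon}b_{1,\varepsilon'}=b_{1,\varepsilon}$. The map $e$ of the next step lies in $U_2$ and is a new identity for $S_1$; together with $b_{1,+}$ and $b_{1,-}$ it forms a copy of $L$ in $U_2$.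
\end{remark}

\section{Varieties containing $L$}\label{sec:B}

Theorem~\ref{thm:A} concerns all left regular bands; to reduce to $L$ we show that $L$ satisfies no identity beyond theirs. For a word $\mathbf w$ let $\operatorname{ini}(\mathbf w)$ be the word obtained by keeping only the first occurrence of each letter; for example, $\operatorname{ini}(xyxzy)=xyz$.

\begin{lemma}\label{lem:ini}
For an identity $\mathbf u\approx\mathbf v$ the following are equivalent: \textup{(a)} $\operatorname{ini}(\mathbf u)=\operatorname{ini}(\mathbf v)$; \textup{(b)} it holds in every left regular band; \textup{(c)} it holds in $L$.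
\end{lemma}

\begin{proof}
(a)$\Rightarrow$(b). A repeated occurrence of a letter $x$ ends a factor $x\mathbf qx$ of the word. It can be deleted by $xyx\approx xy$ if $\mathbf q$ is nonempty and by $x^2\approx x$ if $\mathbf q$ is empty. So every left regular band satisfies $\mathbf w\approx\operatorname{ini}(\mathbf w)$.

(b)$\Rightarrow$(c) holds because $L$ is a left regular band.

(c)$\Rightarrow$(a). Suppose $\operatorname{ini}(\mathbf u)\ne\operatorname{ini}(\mathbf v)$. If some letter occurs on one side only, send it to $p$ and all other letters to $1$; the two sides take the values $p$ and $1$. Otherwise $\operatorname{ini}(\mathbf u)$ and $\operatorname{ini}(\mathbf v)$ are different orderings of the same letters, so two letters first occur in opposite orders. Send them to $p$ and $q$ and all other letters to $1$; the two sides take the values $p$ and $q$. In both cases the identity fails in $L$.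
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:B}]
Let $L\in\mathcal W$. Every identity of $\mathcal W$ holds in $L$, hence in all left regular bands by Lemma~\ref{lem:ini}, so $\mathcal W$ contains all left regular bands. Choose a semigroup $S_0\notin\mathcal W$ and let $U\le S$ be given by Theorem~\ref{thm:A} with $U_0=\emptyset$. Then $U\in\mathcal W$ dominates $S$, and $S\notin\mathcal W$ because $S_0\le S$. So $\mathcal W$ is not epimorphically closed, and therefore not saturated. If instead $L^{\mathrm{op}}\in\mathcal W$, apply this to the variety of opposites of members of $\mathcal W$ and pass back to opposites.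
\end{proof}

\section{Subvarieties of $[ax\approx axa]$}\label{sec:C}

A saturated variety is epimorphically closed, which is (i)$\Rightarrow$(ii) in Theorem~\ref{thm:C}. A subvariety of $\mathcal V$ omits the group of order two, so (ii)$\Rightarrow$(iii) follows from Theorem~\ref{thm:B}. It remains to prove (iii)$\Rightarrow$(iv) and (iv)$\Rightarrow$(i). Both use the fact that $\mathcal V$ behaves like the variety of left regular bands as soon as something stands in front.

\begin{lemma}\label{lem:normal}
The variety $\mathcal V$ satisfies $axx\approx ax$, and in $\mathcal V$ a repeated occurrence of a letter in a word may be deleted unless it occupies the second position. In particular, for distinct letters $z,t$ and any word $\mathbf w$, the word $zt\mathbf w$ equals in $\mathcal V$ the word $zt$ followed by $\operatorname{ini}(\mathbf w)$ with $z$ and $t$ removed.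
\end{lemma}

\begin{proof}
Using $ax\approx axa$ and its renaming $xa\approx xax$, we get $axx\approx (axa)x=a(xax)\approx a(xa)\approx ax$. Write a word with a repeated occurrence of $x$ as $\mathbf p\,x\mathbf qx\,\mathbf r$, the second displayed $x$ being the one to delete. If $\mathbf q$ is nonempty, use $x\mathbf qx\approx x\mathbf q$. If $\mathbf q$ is empty and $\mathbf p$ is not, use $\mathbf pxx\approx\mathbf px$. If both are empty, the occurrence is in the second position.
\end{proof}

The exception is genuine: null semigroups lie in $\mathcal V$, and those with more than one element fail $x^2\approx x$.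

\begin{proof}[Proof of \textup{(iii)$\Rightarrow$(iv)}]
If $L\notin\mathcal W$, some identity $\mathbf u\approx\mathbf v$ of $\mathcal W$ fails in $L$, so $\operatorname{ini}(\mathbf u)\neq\operatorname{ini}(\mathbf v)$ by Lemma~\ref{lem:ini}. In $L$ we could discard irrelevant letters by sending them to $1$; here we send them to $t$ and multiply on the left by $zt$, so that Lemma~\ref{lem:normal} deletes them.

Suppose some letter occurs on one side only. Substitute $x$ for it and $t$ for all other letters, and multiply by $zt$. By Lemma~\ref{lem:normal} the result is $ztx\approx zt$. Substituting $xy$ and $yx$ for $x$ gives $ztxy\approx zt\approx ztyx$.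

Otherwise two letters first occur in opposite orders in $\mathbf u$ and $\mathbf v$. Substitute $x$ and $y$ for them and $t$ for all other letters, and multiply by $zt$. By Lemma~\ref{lem:normal} the result is $ztxy\approx ztyx$.
\end{proof}

For the last implication we show that every zigzag collapses into $U$. The identities of $U$ apply only to products of elements of $U$, with two extra factors in front, whereas a zigzag involves products $x_iu_j$ with $x_i\notin U$. The hypothesis $\operatorname{Dom}(U,S)=S$ supplies the missing factors.

\begin{proof}[Proof of \textup{(iv)$\Rightarrow$(i)}]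
Suppose that $U\in\mathcal W$ is a proper subsemigroup of $S$ with $\operatorname{Dom}(U,S)=S$.

\emph{Step 1: prefixes.} Let $s\in S\setminus U$. By Theorem~\ref{thm:isbell}, $s$ is the value of a zigzag, so $s=x_ku_{2k}$ with $u_{2k}\in U$, and $x_k\notin U$ since $s\notin U$. Factoring $x_k$ in the same way gives $s=s'c_1c_2$ with $s'\in S$ and $c_1,c_2\in U$. Hence for all $v_1,\dots,v_l\in U$:
\begin{enumerate}
\item[(P)] $sv_1\cdots v_l$ is unchanged by permuting the $v_j$. To swap $v_j$ and $v_{j+1}$, apply $ztxy\approx ztyx$ in $U$ with $z=c_1$ and $t=c_2v_1\cdots v_{j-1}$.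
\item[(Q)] $sv_1\cdots v_lv_l=sv_1\cdots v_l$. Apply $axx\approx ax$ in $U$ with $a=c_2v_1\cdots v_{l-1}$.
\end{enumerate}

\emph{Step 2: a shortest zigzag.} Fix $d\in S\setminus U$ and a zigzag \eqref{eq:zigzag} with value $d$ of minimal length $k$. Then $x_i\notin U$ for all $i$. For $i=k$ this follows from $d=x_ku_{2k}$. If $x_i\in U$ with $i<k$, put $u'=x_iu_{2i}\in U$. Then $d=x_iu_{2i}y_{i+1}=u'y_{i+1}$ and $u'=x_{i+1}u_{2i+1}$, so $u',u_{2i+1},\dots,u_{2k}$ with $x_{i+1},\dots,x_k$ and $y_{i+1},\dots,y_k$ is a zigzag with value $d$ of length $k-i<k$, a contradiction. So (P) and (Q) apply with $s=x_i$.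

\emph{Step 3: collapse.} Put $g_j=u_0u_2\cdots u_{2j}\in U$ for $0\le j\le k$. We claim that
\begin{equation}\label{eq:g}
g_j=x_{j+1}\,u_1u_3\cdots u_{2j+1}\qquad(0\le j<k).
\end{equation}
For $j=0$ this is $u_0=x_1u_1$. If $1\le j<k$ and \eqref{eq:g} holds for $j-1$, then (P) for $x_j$, the relation $x_ju_{2j}=x_{j+1}u_{2j+1}$, and (P) for $x_{j+1}$ give
\[
\begin{aligned}
g_j&=x_j\,u_1\cdots u_{2j-1}\,u_{2j}=x_ju_{2j}\,u_1\cdots u_{2j-1}\\
&=x_{j+1}u_{2j+1}\,u_1\cdots u_{2j-1}=x_{j+1}\,u_1\cdots u_{2j-1}u_{2j+1},
\end{aligned}
\]
where $u_1\cdots u_{2j-1}$ stands for the product over odd indices. By \eqref{eq:g} and (Q), $g_ju_{2j+1}=g_j$ for $0\le j<k$. Consequently, for $0\le j<k-1$,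
\[
g_jy_{j+1}=g_j\,u_{2j+1}y_{j+1}=g_j\,u_{2j+2}y_{j+2}=g_{j+1}y_{j+2},
\]
and so
\[
d=g_0y_1=\dots=g_{k-1}y_k=g_{k-1}\,u_{2k-1}y_k=g_{k-1}u_{2k}=g_k\in U.
\]
This contradicts $d\notin U$. Hence every member of $\mathcal W$ is saturated, and Theorem~\ref{thm:C} is proved.
\end{proof}

\begin{remark}
The hypothesis $\operatorname{Dom}(U,S)=S$ is used only in Step~1, and it cannot be dropped there. The band $U$ of Section~\ref{sec:switch} satisfies (iv), yet $wb_-b_+=wb_-=e$ and $wb_+b_-=wb_+=h$, so (P) fails for $s=w$, and the zigzag for $h$ does not collapse. A switch is an arrangement in which (P) fails.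
\end{remark}

\begin{remark}
The hypothesis $\mathcal W\subseteq\mathcal V$ is used through Lemma~\ref{lem:normal}, in (Q) and in (iii)$\Rightarrow$(iv), and both implications fail without it. The variety of commutative semigroups satisfies (iv) but is not saturated, by Example~\ref{ex:cyclic}. The variety $[xy\approx y]$ of right zero semigroups omits $L$ but does not satisfy (iv).
\end{remark}

\begin{thebibliography}{9}

\bibitem{howie}
J.~M. Howie, \emph{An Introduction to Semigroup Theory}, Ch.~VII.

\bibitem{isbell}
J.~R. Isbell, \emph{Epimorphisms and dominions}, 1966.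

\bibitem{source}
\emph{Research Article}, doi:10.1007/s00233-020-10111-8,
\texttt{https://springerlink.\allowbreak bibliotecabuap.\allowbreak elogim.com/\allowbreak content/\allowbreak pdf/\allowbreak 10.1007/\allowbreak s00233-020-10111-8.pdf}.

\end{thebibliography}
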